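\title{Gaps in the formal inverse of a polynomial\\ and critical values at a parabolic fixed point}

\begin{abstract}
Let $a(x)\equiv x \bmod x^2$ be a complex polynomial of degree at most $m+1$. We prove the Rigidity Conjecture for every $m\ge 1$: if $m$ consecutive coefficients of the compositional inverse $a^{-1}$ vanish, then $a(x)=x$. Truncating $a^{-1}$ before the gap gives a polynomial $b$ such that $b\circ a$ is tangent to the identity to high order. Each attracting direction of $b\circ a$ at $0$ requires a critical value of its own, and a composition has too few critical values. We also give versions for compositions of several polynomials and for entire functions, show that the number $m$ is optimal at every position of the gap, and describe the resulting complete intersections.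
\end{abstract}

\section{Introduction}\label{sec:intro}

A power series $a\in\mathbb C[[x]]$ with $a\equiv x \bmod x^2$ has a formal inverse: the unique series $a^{-1}\equiv x\bmod x^2$ with $a(a^{-1}(x))=a^{-1}(a(x))=x$. If $a\ne x$ is a polynomial, then $a^{-1}$ is not a polynomial, because degrees multiply under composition. We ask how sparse $a^{-1}$ can be. Say that a series has a \emph{gap of length $\ell$ at $k$}, where $k\ge 2$, if its coefficients of $x^k,x^{k+1},\dots,x^{k+\ell-1}$ all vanish. The Rigidity Conjecture, as posed in \cite{SFC}, is the following statement for all $m$; we prove it.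

\begin{theorem}\label{thm:RC}
Let $m\ge1$, and let $a\in\mathbb C[x]$ have degree at most $m+1$ and satisfy $a\equiv x\bmod x^2$. If $a^{-1}$ has a gap of length $m$ at some $k\ge2$, then $a=x$.
\end{theorem}

The multiplicative analogue suggests the statement. The coefficients $h_N$ of $1/p$, where $p=1+\alpha_1x+\dots+\alpha_mx^m$, satisfy $h_N=-\sum_{i=1}^m\alpha_ih_{N-i}$ for $N\ge1$. If $m$ consecutive ones vanish, then all later ones vanish, $1/p$ is a polynomial, and $p=1$. For the compositional inverse write
\[
a=x+\sum_{i=1}^m\alpha_ix^{i+1},\qquad g=a^{-1}=x+\sum_{N\ge2}g_Nx^N .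
\]
The equation $a(g)=x$ reads
\begin{equation}\label{eq:rec}
g=x-\sum_{i=1}^m\alpha_i\,g^{i+1}.
\end{equation}
The coefficient of $x^N$ on the right involves only $g_2,\dots,g_{N-1}$, so each $g_N$ is a polynomial in $\alpha_1,\dots,\alpha_m$ with integer coefficients. But this recursion is nonlinear and remembers all earlier coefficients, so a gap does not propagate.

A count of parameters also points to the number $m$. For $\lambda\in\mathbb C^*$ put $a_\lambda(x)=\lambda^{-1}a(\lambda x)$. This scaling replaces $\alpha_i$ by $\lambda^i\alpha_i$, and $(a_\lambda)^{-1}=(a^{-1})_\lambda$. Hence $g_N$ is weighted homogeneous of weight $N-1$ when $\alpha_i$ has weight $i$. Up to scaling, the polynomials $a\ne x$ depend on $m-1$ parameters, so one expects $m-1$ equations $g_N=0$ to have solutions and $m$ equations to have none.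

Three cases can be done by hand. If $k=2$, then $g\equiv x\bmod x^{m+2}$, so $a\equiv x\bmod x^{m+2}$ and $a=x$. If $a=x-x^{m+1}$, then $g=x\,h(x^m)$ with $h(t)=1+t\,h(t)^{m+1}$, and by induction all coefficients of $h$ are positive. So $g_N\ne0$ exactly when $N\equiv1\bmod m$: there are infinitely many gaps of length $m-1$ and none of length $m$. For $m=1$ every $a\neq x$ scales to $x-x^2$, which settles that case. If $m=2$, then $g^2=x^2+2g_2x^3+(g_2^2+2g_3)x^4+\cdots$ and $g^3=x^3+3g_2x^4+\cdots$, so \eqref{eq:rec} gives
\begin{equation}\label{eq:g234}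
g_2=-\alpha_1,\qquad g_3=2\alpha_1^2-\alpha_2,\qquad g_4=-5\alpha_1^3+5\alpha_1\alpha_2 .
\end{equation}
If $g_3=0$, then $\alpha_2=2\alpha_1^2$ and $g_4=5\alpha_1^3$, so $g_3=g_4=0$ forces $a=x$. An elimination of this kind has to be done afresh for each pair $(m,k)$.

The proof below does not look at the polynomials $g_N$. Section~\ref{sec:reduction} turns a gap into a polynomial $b\circ a$ that is tangent to the identity to high order, and reduces Theorem~\ref{thm:RC} to a bound on the order of tangency of a composition (Theorem~\ref{thm:comp}). The bound comes from a Fatou-type argument in holomorphic dynamics (Proposition~\ref{prop:petals}), proved in full in Section~\ref{sec:petals} from the facts recalled in Section~\ref{sec:tools}. Section~\ref{sec:comp} completes the proof and treats other fields. Section~\ref{sec:entire} extends the result to entire functions, and Section~\ref{sec:algebra} shows that the bounds are sharp and computes the associated multiplicities.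

\section{From a gap to a parabolic fixed point}\label{sec:reduction}

A gap means that a polynomial of low degree approximates $a^{-1}$ unusually well.

\begin{lemma}\label{lem:trunc}
Let $a\in\mathbb C[[x]]$ with $a\equiv x\bmod x^2$, and suppose that $a^{-1}$ has a gap of length $\ell\ge1$ at $k\ge2$. Let $b$ be the truncation of $a^{-1}$ to degree at most $k-1$. Then $b\equiv x\bmod x^2$, $1\le\deg b\le k-1$, and $b\circ a\equiv x\bmod x^{k+\ell}$.
\end{lemma}

\begin{proof}
The first two claims hold because $k-1\ge1$. The gap gives $a^{-1}-b=x^{k+\ell}u$ with $u\in\mathbb C[[x]]$. Substituting $a$, which is divisible by $x$, we get $x-b\circ a=a^{k+\ell}\,u(a)\equiv0\bmod x^{k+\ell}$.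
\end{proof}

So the question becomes: how closely can a composition of polynomials of given degrees agree with the identity at $0$? Write $\operatorname{ord}_0$ for the order of vanishing at $0$. Degree alone gives $\operatorname{ord}_0(b\circ a-x)\le\deg a\cdot\deg b$ when $b\circ a\ne x$. The next theorem replaces the product by a sum. A \emph{critical value} of a holomorphic function $q$ is a number $q(z)$ with $q'(z)=0$. For a nonconstant polynomial $q$ let $v(q)$ be the number of distinct \emph{nonzero} critical values of $q$; then $v(q)\le\deg q-1$, since $q'$ has at most $\deg q-1$ roots.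

\begin{theorem}\label{thm:comp}
Let $a_1,\dots,a_r$ be complex polynomials with $a_i(0)=0$ and $\prod_ia_i'(0)=1$, and let $F=a_r\circ\dots\circ a_1$. If $F\ne x$, then
\[
\operatorname{ord}_0(F(x)-x)\le1+\sum_iv(a_i)\le1+\sum_i(\deg a_i-1).
\]
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:RC}, assuming Theorem~\ref{thm:comp}]
Take $b$ as in Lemma~\ref{lem:trunc} with $\ell=m$, and let $F=b\circ a$. If $F\ne x$, then
\[
k+m\le\operatorname{ord}_0(F-x)\le1+(\deg a-1)+(\deg b-1)\le 1+m+(k-2),
\]
which is false. So $F=x$, hence $\deg a\cdot\deg b=1$, and $a=x$ because $a\equiv x\bmod x^2$.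
\end{proof}

To see why Theorem~\ref{thm:comp} should hold, regard $F=x+cx^{\nu+1}+\cdots$, $c\ne0$, as a dynamical system and let $F^n$ denote its $n$-th iterate. The fixed point $0$ has $F'(0)=1$; it is called parabolic. Since $F(x)=x(1+cx^\nu+\cdots)$, points near $0$ move toward $0$ along the $\nu$ directions in which $cx^\nu$ is negative, the \emph{attracting directions}. We shall prove that each attracting direction attracts a critical value of $F$. A composition may have many critical points, but by the chain rule it has few critical values.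

\begin{example}\label{ex:quartic}
Let $m=1$, $k=3$, $a=x+x^2$. By \eqref{eq:g234}, $a^{-1}=x-x^2+2x^3+\cdots$, so the truncation is $b=x-x^2$, and
\[
F=b\circ a=x+x^2-(x+x^2)^2=x-2x^3-x^4 .
\]
Here $\nu=2$, $c=-2$, and the attracting directions are $\pm1$. Indeed $F(x)=x\,(1-x^2(2+x))$, and for real $x$ with $0<|x|\le\frac12$ the second factor lies in $[\frac38,1)$. Such an orbit keeps its sign and decreases in modulus, so it converges to a fixed point in $[-\frac12,\frac12]$, which can only be $0$. Now $F'(x)=b'(a(x))\,a'(x)$ has three zeros: the point $-\frac12$, with $F(-\frac12)=b(-\frac14)=-\frac5{16}$, and the two roots of $a(x)=\frac12$, both with value $b(\frac12)=\frac14$. There are two critical values; $-\frac5{16}$ is attracted from the left and $\frac14$ from the right. Both are used up. If $g_3$ were zero, we would have $\nu\ge3$ and at least three directions, while a composition of two quadratic polynomials has at most two critical values. Counting critical points, of which there are three, would give no contradiction.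
\end{example}

\section{Coverings and the hyperbolic metric}\label{sec:tools}

The absence of critical values over a region will be used only through the covering property. All spaces below are open subsets of $\mathbb C$. A map $p:X\to Y$ is a \emph{covering} if every point of $Y$ has an open neighborhood $U$ such that $p^{-1}(U)$ is a disjoint union of open sets, the sheets, each mapped homeomorphically onto $U$. A holomorphic covering is locally injective, hence locally biholomorphic. We use three facts.

\begin{itemize}
\item[(C1)] If $p:X\to Y$ is a covering and $Y'\subset Y$ is open, then $p^{-1}(Y')\to Y'$ is a covering. The restriction of $p$ to a connected component $X_0$ of $X$ is a covering, because each sheet over a small disk is connected, so it lies in $X_0$ or misses it.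
\item[(C2)] If $p:X\to Y$ and $q:Y\to Z$ are coverings, so is $q\circ p$. Indeed, the sheets of $q$ over a small disk are simply connected, and a covering of a simply connected open set is trivial.
\item[(C3)] If $q$ is a polynomial of degree $d\ge1$ and $E$ is a finite set that contains its critical values, then $q:\mathbb C\setminus q^{-1}(E)\to\mathbb C\setminus E$ is a covering. Indeed, for $y\notin E$ the polynomial $q-y$ has $d$ simple roots. The $d$ local inverses of $q$ at these roots are defined on a small disk $U$ about $y$ and have disjoint images, and these images exhaust $q^{-1}(U)$ because no point has more than $d$ preimages.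
\end{itemize}

A domain (connected open set) $B\subset\mathbb C$ whose complement has at least two points is called \emph{hyperbolic}. By the uniformization theorem there is a holomorphic covering $\pi:\mathbb D\to B$ from the unit disk. The \emph{Poincar\'e metric} $\rho_B(z)|dz|$ of curvature $-1$ is defined by $\rho_B(\pi(\zeta))\,|\pi'(\zeta)|=2/(1-|\zeta|^2)$; it does not depend on $\pi$, and $\rho_B>0$ everywhere.

\begin{itemize}
\item[(H1)] If $f:B\to B'$ is a holomorphic map of hyperbolic domains, then $\rho_{B'}(f(z))|f'(z)|\le\rho_B(z)$. If $f$ is a covering, equality holds for all $z$. In particular $\rho_{B'}\le\rho_B$ on $B$ when $B\subset B'$.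
\item[(H2)] For the half-plane $H=\{\operatorname{Re}w>R\}$ one has $\rho_H(w)=1/(\operatorname{Re}w-R)$.
\end{itemize}

To obtain (H1), lift $f\circ\pi$ through $\pi':\mathbb D\to B'$ to a holomorphic map $\varphi:\mathbb D\to\mathbb D$ with $\pi'\circ\varphi=f\circ\pi$, and apply the Schwarz--Pick lemma to $\varphi$. If $f$ is a covering, then $f\circ\pi$ and $\pi'$ are both universal coverings of $B'$ by (C2), so $\varphi$ is an automorphism of $\mathbb D$, which preserves the metric.

\section{One singular value for each attracting direction}\label{sec:petals}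

\begin{proposition}\label{prop:petals}
Let $F$ be an entire function with
\[
F(x)=x+cx^{\nu+1}+O(x^{\nu+2}),\qquad c\ne0,\quad\nu\ge2 .
\]
Let $E\subset\mathbb C$ be a finite set such that $F:\mathbb C\setminus F^{-1}(E)\to\mathbb C\setminus E$ is a covering. Then $E\setminus\{0\}$ has at least $\nu$ elements.
\end{proposition}

The plan is to build $\nu$ disjoint domains $B_j\subset\mathbb C\setminus\{0\}$ with $F(B_j)\subset B_j$ and to show that each meets $E$. The mechanism is visible in a model. Near $0$, in a suitable coordinate $w$, the map $F$ is close to the translation $w\mapsto w+1$ of a half-plane $H$. Suppose that it is exactly the translation, and that $F$ is an isometry of a hyperbolic domain $B\supset H$. Then $\rho_B(w)=\rho_B(w+n)\le\rho_H(w+n)=1/(\operatorname{Re}w+n-R)\to0$, which contradicts $\rho_B(w)>0$. So $F:B\to B$ cannot be a covering. Two things remain to be done: to find a domain $B$ on which $F$ would be a covering \emph{of $B$ by itself} if $B$ missed $E$, and to control the derivative of the iterates of the perturbed translation.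

\begin{proof}
\emph{Step 1: petals.} There are exactly $\nu$ unit vectors $v_1,\dots,v_\nu$ with $cv_j^\nu=-|c|$, and consecutive ones differ by the angle $2\pi/\nu$. Put
\[
w(x)=-\frac1{\nu cx^\nu},\qquad S_j=\Bigl\{x\ne0:\ |\arg(x/v_j)|<\frac{\pi}{2\nu}\Bigr\}.
\]
For $x=re^{i\theta}v_j$ we have $w(x)=e^{-i\nu\theta}/(\nu|c|r^\nu)$. Hence $w$ maps each $S_j$ biholomorphically onto $\{\operatorname{Re}w>0\}$, and $\operatorname{Re}w(x)>0$ if and only if $x\in\bigcup_jS_j$. The coordinate $w$ is chosen so that $F$ becomes nearly a translation: as $x\to0$,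
\[
w(F(x))=w(x)\bigl(1+cx^\nu+O(x^{\nu+1})\bigr)^{-\nu}=w(x)\bigl(1-\nu cx^\nu+O(x^{\nu+1})\bigr)=w(x)+1+O(x).
\]
Choose $r_0>0$ such that for $0<|x|<r_0$
\begin{equation}\label{eq:r0}
F(x)\ne0,\qquad|w(F(x))-w(x)-1|\le\tfrac14,\qquad|\arg(F(x)/x)|<\pi/\nu ,
\end{equation}
and put $R=1/(\nu|c|r_0^\nu)$, so that $|w(x)|>R$ is equivalent to $|x|<r_0$. Let
\[
H=\{\operatorname{Re}w>R\},\qquad D_j=\{x\in S_j:\ \operatorname{Re}w(x)>R\}.
\]
The \emph{petals} $D_j$ (Figure~\ref{fig:petals}) are pairwise disjoint domains, $0\notin D_j$, the map $w:D_j\to H$ is biholomorphic, and \eqref{eq:r0} holds on $D_j$.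

We claim that $F(D_j)\subset D_j$. Let $x\in D_j$. Then $\operatorname{Re}w(F(x))\ge\operatorname{Re}w(x)+\frac34>R$, so $F(x)\in D_i$ for some $i$. The angle between $F(x)$ and $v_j$ is less than $\frac{\pi}{2\nu}+\frac\pi\nu=\frac{3\pi}{2\nu}$, while for $i\ne j$ every point of $S_i$ makes an angle greater than $\frac{2\pi}\nu-\frac\pi{2\nu}=\frac{3\pi}{2\nu}$ with $v_j$. So $i=j$. In the coordinate $w$, the map $F|_{D_j}$ becomes a holomorphic map
\[
G_j:H\to H,\qquad G_j(w)=w+1+\varepsilon_j(w),\qquad|\varepsilon_j|\le\tfrac14 .
\]

\begin{figure}[ht]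
\centering
\begin{tikzpicture}[scale=1.15]
\foreach \s in {0,120,240}{
\begin{scope}[rotate=\s]
\draw[dashed] (0,0) -- (30:2.1);
\draw[dashed] (0,0) -- (-30:2.1);
\draw[fill=gray!25] (0,0) -- plot[domain=-29.9:29.9,samples=61] ({\x}:{1.6*exp(ln(cos(3*\x))/3)}) -- cycle;
\draw[->,thick] (0.95,0) -- (0.5,0);
\end{scope}}
\node at (0:1.28) {$D_1$};
\node at (120:1.28) {$D_2$};
\node at (240:1.28) {$D_3$};
\node at (0:2.0) {$S_1$};
\node at (120:2.0) {$S_2$};
\node at (240:2.0) {$S_3$};
\fill (0,0) circle (0.04);
\end{tikzpicture}
\caption{The fixed point $0$ of $F=x+cx^4+\cdots$ with $c<0$, so $\nu=3$. Dashed rays bound the sectors $S_j$ of opening $\pi/3$ about the three attracting directions. Each shaded petal $D_j$ is mapped into itself by $F$ and corresponds to the half-plane $\operatorname{Re}w>R$ under $w=-1/(3cx^3)$.}\label{fig:petals}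
\end{figure}

\emph{Step 2: basins.} The petal is too small: $G_j$ maps $H$ into $\{\operatorname{Re}w>R+\frac34\}$, so $F:D_j\to D_j$ is not onto. We enlarge $D_j$ until it is a full component of its own preimage. Let $A_j=\bigcup_{n\ge0}F^{-n}(D_j)$, an open set; here we use that $F$ is defined on all of $\mathbb C$. Since $D_j\subset F^{-1}(D_j)$, the union is increasing and $F^{-1}(A_j)=A_j$. The $A_j$ are pairwise disjoint: if $z\in A_i\cap A_j$, then $F^n(z)\in D_i\cap D_j$ for large $n$, so $i=j$. Also $0\notin A_j$, since $F^n(0)=0\notin D_j$. Let $B_j$ be the connected component of $A_j$ that contains $D_j$.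

The set $F(B_j)$ is connected, lies in $A_j$ and meets $D_j$; hence $F(B_j)\subset B_j$. Thus $B_j\subset F^{-1}(B_j)\subset F^{-1}(A_j)=A_j$. The component of $F^{-1}(B_j)$ that contains $B_j$ is a connected subset of $A_j$, so it equals $B_j$. Finally, since $\nu\ge2$, there is a petal $D_i$ with $i\ne j$, and $B_j$ is disjoint from it. So $B_j$ is a hyperbolic domain.

\emph{Step 3: $B_j$ meets $E$.} Fix $j$ and drop it from the notation. Suppose that $B\cap E=\emptyset$. By (C1), $F^{-1}(B)\to B$ is a covering, and so is its restriction $F:B\to B$ to the component $B$. By (H1), applied $n$ times,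
\begin{equation}\label{eq:isom}
\rho_B(z)=\rho_B(F^n(z))\,|(F^n)'(z)|\qquad(z\in B,\ n\ge0).
\end{equation}
Choose $z_0\in D$ with $\operatorname{Re}w(z_0)\ge R+1$. Put $z_n=F^n(z_0)$, $w_n=w(z_n)=G^n(w_0)$ and $u_n=\operatorname{Re}w_n-R$; then $u_n\ge1+\frac34n$. By (H1) and (H2), $\rho_B(z_n)\le\rho_D(z_n)=|w'(z_n)|/u_n$. Differentiating $w\circ F^n=G^n\circ w$ at $z_0$ gives $w'(z_n)\,(F^n)'(z_0)=(G^n)'(w_0)\,w'(z_0)$. With \eqref{eq:isom} this yields
\begin{equation}\label{eq:rhobound}
\rho_B(z_0)\le\frac{|w'(z_n)|\,|(F^n)'(z_0)|}{u_n}=\frac{|(G^n)'(w_0)|\,|w'(z_0)|}{u_n}.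
\end{equation}
The denominator grows linearly, so it is enough to show that $(G^n)'(w_0)$ grows more slowly. The function $\varepsilon$ is holomorphic and bounded by $\frac14$ on the disk of radius $u_l$ about $w_l$, which lies in $H$. Cauchy's estimate gives $|\varepsilon'(w_l)|\le\frac1{4u_l}\le\frac1{3l+4}$. Using $1+y\le e^y$ and $\frac1{3l+4}\le\int_{l-1}^l\frac{dt}{3t+4}$, we get
\[
|(G^n)'(w_0)|=\prod_{l=0}^{n-1}|1+\varepsilon'(w_l)|\le\exp\int_{-1}^{n-1}\frac{dt}{3t+4}=(3n+1)^{1/3}.
\]
So \eqref{eq:rhobound} gives $\rho_B(z_0)\le|w'(z_0)|\,(3n+1)^{1/3}/(1+\frac34n)\to0$, which contradicts $\rho_B(z_0)>0$.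

The $\nu$ sets $B_j$ are pairwise disjoint, each contains a point of $E$, and none contains $0$. Hence $\#(E\setminus\{0\})\ge\nu$.
\end{proof}

\begin{remark}\label{rem:hyp}
(a) The bound is attained: the critical values of $x-x^{\nu+1}/(\nu+1)$ are the $\nu$ numbers $\nu\zeta/(\nu+1)$ with $\zeta^\nu=1$, one on each attracting ray.

(b) For transcendental $F$, critical values cannot replace $E$. The function $F(x)=\int_0^x\exp(t^\nu)\,dt=x+x^{\nu+1}/(\nu+1)+\cdots$ has no critical point. It tends to a finite limit along each ray on which $x^\nu<0$.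

(c) The hypothesis $\nu\ge2$ is used only to make $B_j$ hyperbolic. The argument needs this: $x/(1+x)=x-x^2+\cdots$ is an automorphism of the Riemann sphere, it is exactly the translation in the coordinate $w=1/x$, and the basin is the whole $w$-plane, which carries no Poincar\'e metric.
\end{remark}

\section{Compositions of polynomials}\label{sec:comp}

For polynomials the case $\nu=1$, which Proposition~\ref{prop:petals} leaves out, is a count of roots.

\begin{lemma}\label{lem:v1}
If $q$ is a polynomial of degree $d\ge2$ with $q(0)=0$ and $q'(0)\ne0$, then $v(q)\ge1$.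
\end{lemma}

\begin{proof}
Let $\mu_1,\dots,\mu_s$ be the multiplicities of the distinct zeros of $q$, so $\sum\mu_i=d$. If all critical values are $0$, then all $d-1$ roots of $q'$ are zeros of $q$, so $\sum(\mu_i-1)=d-1$ and $s=1$. Then $0$ is a zero of multiplicity $d\ge2$, contrary to $q'(0)\ne0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:comp}]
Each $a_i'(0)$ is nonzero, so each $a_i$ is nonconstant, and the second inequality is $v(a_i)\le\deg a_i-1$. We have $F(0)=0$ and $F'(0)=\prod_ia_i'(0)=1$, so $F=x+cx^{\nu+1}+\cdots$ with $c\ne0$ and $\nu\ge1$. We must show $\nu\le\sum_iv(a_i)$.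

If $\nu=1$, note that $\deg F\ge2$, so some $a_i$ has degree at least $2$, and Lemma~\ref{lem:v1} applies to it.

Let $\nu\ge2$, and let $E$ be the set of critical values of $F$. Let $F'(x_0)=0$ and put $x_i=a_i(x_{i-1})$. Since $F'(x_0)=\prod_ia_i'(x_{i-1})$, some $x_i$ is a critical value of $a_i$, and $F(x_0)=a_r\circ\dots\circ a_{i+1}(x_i)$. If $x_i=0$, then $F(x_0)=0$, because all factors fix $0$. So every nonzero element of $E$ is the image of a nonzero critical value of some $a_i$ under $a_r\circ\dots\circ a_{i+1}$, and $\#(E\setminus\{0\})\le\sum_iv(a_i)$. By (C3) and Proposition~\ref{prop:petals}, $\nu\le\#(E\setminus\{0\})$.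
\end{proof}

This completes the proof of Theorem~\ref{thm:RC}. The formal inverse makes sense over any field, and its coefficients are given by the same integral polynomials $g_N(\alpha)$.

\begin{corollary}\label{cor:fields}
Theorem~\ref{thm:RC} holds with $\mathbb C$ replaced by any field $K$ of characteristic $0$. Over a field of characteristic $p>0$ it fails for all $m\ge p-1$.
\end{corollary}

\begin{proof}
Let $K$ have characteristic $0$. The subfield $\mathbb Q(\alpha_1,\dots,\alpha_m)$ generated by the coefficients of $a$ embeds in $\mathbb C$: send a finite transcendence basis to algebraically independent complex numbers, and extend to the remaining algebraic extension using that $\mathbb C$ is algebraically closed. The embedding preserves the equations $g_N(\alpha)=0$, so Theorem~\ref{thm:RC} gives $\alpha=0$.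

In characteristic $p$, let $a=x-x^p$ and $g=\sum_{i\ge0}x^{p^i}$. Then $g^p=\sum_{i\ge1}x^{p^i}$, so $a(g)=x$ and $g=a^{-1}$. Its gaps have unbounded lengths $p^{i+1}-p^i-1$, and $\deg a=p\le m+1$.
\end{proof}

\section{Entire functions}\label{sec:entire}

The truncation $b$ is always a polynomial, and Proposition~\ref{prop:petals} allows entire $F$. So $a$ need not be a polynomial; what bounds the gaps is the number of points that must be removed to make $a$ a covering.

\begin{theorem}\label{thm:entire}
Let $a$ be entire, $a\equiv x\bmod x^2$, $a\ne x$. Let $S\subset\mathbb C$ be a finite set such that $a:\mathbb C\setminus a^{-1}(S)\to\mathbb C\setminus S$ is a covering, and let $s=\max(1,\#(S\setminus\{0\}))$. Then the formal inverse of $a$ has no gap of length $s$ at any $k\ge2$. In particular, if $a\ne x$ is a polynomial, its formal inverse has no gap of length $v(a)$, where $v(a)\le\deg a-1$.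
\end{theorem}

\begin{proof}
Suppose that there is a gap of length $s$ at $k\ge2$. Take $b$ as in Lemma~\ref{lem:trunc}, so that $F=b\circ a$ is entire and $F\equiv x\bmod x^{k+s}$. If $F=x$, then $a$ is an injective entire function, hence affine, hence $a=x$, which is excluded. So $F=x+cx^{\nu+1}+\cdots$ with $c\ne0$ and $\nu\ge k+s-1$. Since $s\ge1$, we have $\nu\ge2$.

Let $E$ be the union of $b(S)$ and the set of critical values of $b$, and put $T=b^{-1}(E)$, a finite set that contains $S$. Then $a:\mathbb C\setminus F^{-1}(E)\to\mathbb C\setminus T$ is a covering by (C1), and $b:\mathbb C\setminus T\to\mathbb C\setminus E$ is a covering by (C3). By (C2), $F$ is a covering over $\mathbb C\setminus E$. Since $b(0)=0$,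
\[
\#(E\setminus\{0\})\le\#(S\setminus\{0\})+(\deg b-1)\le s+k-2<\nu,
\]
which contradicts Proposition~\ref{prop:petals}. For a polynomial $a\ne x$ let $S$ be the set of critical values, using (C3); then $s=v(a)$ by Lemma~\ref{lem:v1}.
\end{proof}

\begin{example}\label{ex:entire}
For $a=e^x-1$ take $S=\{-1\}$, so $s=1$; no coefficient of $\log(1+x)$ in degree at least $1$ vanishes. For $a=\sin x$ take $S=\{\pm1\}$, so $s=2$. To check the covering property, write $\sin x=J(e^{ix})$ with $J(\zeta)=(\zeta-\zeta^{-1})/2i$. The equation $J(\zeta)=y$ is $\zeta^2-2iy\zeta-1=0$, which has two simple nonzero roots for $y\ne\pm1$, so the argument of (C3) applies to $J$, and (C2) to the composition. The inverse $\arcsin$ is odd, so it has gaps of length $1$, and the bound $s=2$ is sharp here.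
\end{example}

\section{Sharpness and multiplicities}\label{sec:algebra}

Theorems~\ref{thm:RC} and \ref{thm:comp} say that certain systems of $n$ weighted homogeneous equations in $n$ unknowns have only the zero solution. For such systems commutative algebra gives existence and exact counts for the inhomogeneous equations. Recall that $f_1,\dots,f_n\in R$ is a \emph{regular sequence} if $(f_1,\dots,f_n)\ne R$ and each $f_i$ is not a zero divisor in $R/(f_1,\dots,f_{i-1})$. The \emph{Hilbert series} of a graded vector space $M=\bigoplus_{s\ge0}M_s$ is $H_M(t)=\sum_s(\dim M_s)\,t^s$.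

\begin{lemma}\label{lem:hsop}
Let $R=\mathbb C[y_1,\dots,y_n]$ be graded by weights $d_i\ge1$ of the $y_i$. Let $f_1,\dots,f_n\in R$ be homogeneous of weights $e_i\ge1$, with the origin as their only common zero. Put $Q=R/(f_1,\dots,f_n)$ and $\delta=\prod_i(e_i/d_i)$.
\begin{itemize}
\item[(a)] The $f_i$ form a regular sequence, $H_Q(t)=\prod_i\frac{1-t^{e_i}}{1-t^{d_i}}$, and $\dim_{\mathbb C}Q=\delta$.
\item[(b)] $R$ is a free module of rank $\delta$ over $P=\mathbb C[z_1,\dots,z_n]$, where $z_i$ acts as $f_i$. So $f:\mathbb C^n\to\mathbb C^n$ is finite, flat and surjective of degree $\delta$, and the coordinate ring $R/(f_1-c_1,\dots,f_n-c_n)$ of each fiber has dimension $\delta$.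
\end{itemize}
\end{lemma}

\begin{proof}
(a) By the Nullstellensatz a power of each $y_i$ lies in $(f_1,\dots,f_n)$, so $Q$ is finite-dimensional; that is, the $f_i$ form a homogeneous system of parameters. The ring $R$ is Cohen--Macaulay, and in such a ring every homogeneous system of parameters is a regular sequence. With $R_i=R/(f_1,\dots,f_i)$, multiplication by $f_i$ is injective on $R_{i-1}$, raises weights by $e_i$ and has cokernel $R_i$. So $H_{R_i}=(1-t^{e_i})H_{R_{i-1}}$, and $H_R=\prod_i(1-t^{d_i})^{-1}$ gives $H_Q$. It is a polynomial, and letting $t\to1$ gives $\dim Q=\delta$.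

(b) Lift a homogeneous basis of $Q$ to homogeneous elements $q_1,\dots,q_\delta\in R$. They define a graded $P$-linear map $P\otimes_{\mathbb C}Q\to R$, where $z_i$ has weight $e_i$. It is onto: a homogeneous $r\in R$ can be written as $\sum_j\gamma_jq_j+\sum_if_ir_i$ with $\gamma_j\in\mathbb C$ and $r_i$ homogeneous of smaller weight, and we use induction on the weight. Both sides have the same Hilbert series, $H_PH_Q=H_R$, so the map is bijective. Reducing modulo $(z_1-c_1,\dots,z_n-c_n)$ shows that each fiber ring has dimension $\delta\ge1$, so each fiber is finite and nonempty.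
\end{proof}

The Gaussian binomial coefficient is
\[
\binom{m+n}m_t=\frac{\prod_{i=1}^{m+n}(1-t^i)}{\prod_{i=1}^m(1-t^i)\prod_{i=1}^n(1-t^i)} .
\]

\begin{theorem}\label{thm:sharp}
Write $a=x+\sum_{i=1}^m\alpha_ix^{i+1}$, give $\alpha_i$ weight $i$, and let $g_N(\alpha)$ be the coefficient of $x^N$ in $a^{-1}$.
\begin{itemize}
\item[(1)] For all $m\ge1$ and $k\ge2$, the polynomials $g_k,\dots,g_{k+m-1}$ form a regular sequence in $\mathbb C[\alpha_1,\dots,\alpha_m]$, and
\[
\dim_{\mathbb C}\mathbb C[\alpha]/(g_k,\dots,g_{k+m-1})=\binom{k+m-2}m .
\]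
\item[(2)] The number $m$ in Theorem~\ref{thm:RC} is optimal for every $m\ge1$ and every $k\ge2$: there is $a\ne x$ with $\deg a\le m+1$ and $g_k=\dots=g_{k+m-2}=0$. Up to the scaling $a\mapsto\lambda^{-1}a(\lambda x)$ there are only finitely many such $a$. Each has degree exactly $m+1$ and exactly $m$ distinct nonzero critical values.
\item[(3)] Let $m,n\ge1$. Let $\Phi:\mathbb C^m\times\mathbb C^n\to\mathbb C^{m+n}$ send $(a,b)$, where $a\equiv b\equiv x\bmod x^2$, $\deg a\le m+1$ and $\deg b\le n+1$, to the coefficients of $x^2,\dots,x^{m+n+1}$ in $b\circ a$. Then $\Phi$ is finite, flat and surjective of degree $\binom{m+n}m$. So every jet $x+c_2x^2+\dots+c_{m+n+1}x^{m+n+1}$ is the jet of some such $b\circ a$, in exactly $\binom{m+n}m$ ways counted with multiplicity. The coordinate ring of the fiber $\Phi^{-1}(0)$ has Hilbert series $\binom{m+n}m_t$.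
\end{itemize}
\end{theorem}

\begin{proof}
(1) The polynomials $g_{k-1+i}$, $1\le i\le m$, are homogeneous of weights $k-2+i\ge1$ (Section~\ref{sec:intro}), and by Theorem~\ref{thm:RC} their only common zero is the origin. Lemma~\ref{lem:hsop}(a) gives the regular sequence, the Hilbert series $\prod_{i=1}^m\frac{1-t^{k-2+i}}{1-t^i}$, and the dimension $\prod_{i=1}^m\frac{k-2+i}i=\binom{k+m-2}m$.

(2) We prove the last claim first. Let $a\ne x$ satisfy $\deg a\le m+1$ and $g_k=\dots=g_{k+m-2}=0$. Then $v(a)\ge m$. For $m=1$ the condition on the $g_N$ is empty, and this is Lemma~\ref{lem:v1}. For $m\ge2$, if $v(a)\le m-1$, then the gap of length $m-1$ contains a gap of length $v(a)$, contrary to Theorem~\ref{thm:entire}. Since $v(a)\le\deg a-1\le m$, we get $v(a)=m$ and $\deg a=m+1$, that is, $\alpha_m\ne0$.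

This supplies the missing $m$-th equation. The $m$ polynomials $g_k,\dots,g_{k+m-2},\alpha_m$ are homogeneous of positive weights, and we have just shown that their only common zero is the origin. By Lemma~\ref{lem:hsop}(b), the fiber over $(0,\dots,0,1)$ of the map $\mathbb C^m\to\mathbb C^m$ that they define is finite and nonempty. Its points are solutions $a\ne x$, and every solution $a\ne x$ is moved into this fiber by a scaling with $\lambda^m\alpha_m=1$.

(3) Write $b=x+\sum_{j=1}^n\beta_jx^{j+1}$ and give $\beta_j$ weight $j$. Since $b_\lambda\circ a_\lambda=(b\circ a)_\lambda$, the coefficient of $x^{i+1}$ in $b\circ a$ is homogeneous of weight $i$. If $\Phi(a,b)=0$, then $b\circ a\equiv x\bmod x^{m+n+2}$. Theorem~\ref{thm:comp} allows $\operatorname{ord}_0(b\circ a-x)\le1+m+n$ only, unless $b\circ a=x$. So $b\circ a=x$, both degrees are $1$, and $a=b=x$. Now apply Lemma~\ref{lem:hsop} with variables of weights $1,\dots,m,1,\dots,n$ and equations of weights $1,\dots,m+n$. The Hilbert series is $\binom{m+n}m_t$, and $\delta=(m+n)!/(m!\,n!)$.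
\end{proof}

\begin{example}\label{ex:algebra}
For $m=2$, $k=3$, formula \eqref{eq:g234} gives $\mathbb C[\alpha_1,\alpha_2]/(g_3,g_4)\cong\mathbb C[\alpha_1]/(\alpha_1^3)$, of dimension $3=\binom32$, and the solutions $a\neq x$ of $g_3=0$ are the scalings of $x+x^2+2x^3$. For $m=n=1$,
\[
b\circ a=x+(\alpha_1+\beta_1)x^2+2\alpha_1\beta_1x^3+\alpha_1^2\beta_1x^4 ,
\]
so $\Phi(a,b)=(c_2,c_3)$ exactly when $\alpha_1,\beta_1$ are the two roots of $T^2-c_2T+c_3/2$, in either order. The degree is $2$, and the fiber ring over $0$ is $\mathbb C[\alpha_1]/(\alpha_1^2)$, with Hilbert series $1+t=\binom21_t$. The jet $x-2x^3$ gives $(\alpha_1,\beta_1)=\pm(1,-1)$, and the upper sign is Example~\ref{ex:quartic}.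
\end{example}

\begin{corollary}\label{cor:attained}
For all $m,n\ge1$ there are polynomials $a\equiv b\equiv x\bmod x^2$ with $\deg a=m+1$, $\deg b=n+1$ and $\operatorname{ord}_0(b\circ a-x)=m+n+1$. So the bound of Theorem~\ref{thm:comp} is attained for two factors.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:sharp}(3) to the jet $x+x^{m+n+1}$. The resulting pair has $\operatorname{ord}_0(b\circ a-x)=m+n+1$, and Theorem~\ref{thm:comp} gives $m+n+1\le1+(\deg a-1)+(\deg b-1)$. Since $\deg a-1\le m$ and $\deg b-1\le n$, both are equalities.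
\end{proof}

\begin{thebibliography}{1}

\bibitem{SFC}
\emph{Incompatibility of Diophantine Equations Arising from the Strong Factorial Conjecture},
\texttt{https://openscholarship.wustl.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak referer=\allowbreak\&httpsredir=1\allowbreak\&article=1439\allowbreak\&context=art\_sci\_etds}

\end{thebibliography}
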